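# A three-point identity for the output of an M/G/1 queue, and Daley's conjecture

## 1. The function $u$ and the split $\theta = s + w$

Let $S\ge 0$ be a random variable with $P(S=0)<1$ and mean $\rho=ES\in(0,1)$. Let $G$ be its distribution function, and put
$$g(x)=Ee^{-xS},\qquad h(x)=1-g(x)\qquad (x>0).$$
The lecture turns on one function built from $g$:
$$r(x)=\frac{h(x)}{x\,g(x)}>0,\qquad u(x)=r(x)-\rho. \tag{1}$$
It measures how far $S$ is from exponential. Indeed $u\equiv 0$ means $1-g(x)=\rho x\,g(x)$, that is, $g(x)=1/(1+\rho x)$, which is the transform of the exponential law of mean $\rho$. So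
$$u\equiv 0\iff G\text{ is exponential}.$$
Since $g$ is real-analytic and positive on $(0,\infty)$, so are $h$ and $r$, and $u$ is real-analytic. In particular, if $u$ vanishes on an interval, it vanishes identically.

Three examples, each computed directly from (1):

- For Erlang-2 service, $g(x)=(1+\rho x/2)^{-2}$, we get $r(x)=\big((1+\rho x/2)^2-1\big)/x=\rho+\rho^2x/4$, so $u(x)=\rho^2x/4>0$.
- For constant service $S=\rho$, we get $u(x)=(e^{\rho x}-1-\rho x)/x>0$.
- Let $S=0$ with probability $p\in(0,1)$ and otherwise be exponential of mean $m$, so $\rho=(1-p)m$. Then $g(x)=\frac{1+pmx}{1+mx}$ and $h(x)=\frac{\rho x}{1+mx}$, so $r(x)=\frac{\rho}{1+pmx}$ and $u(x)=-\frac{\rho pmx}{1+pmx}<0$.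

The second ingredient is a way to cut a positive number $\theta$ into two positive pieces:
$$w=h(\theta),\qquad s=\theta-w=\theta-h(\theta),\qquad s+w=\theta. \tag{2}$$

**Lemma 1 (the split).** For every $\theta>0$ we have $s,w\in(0,\theta)$ and $w\in(0,1)$, $w\le\rho\theta$. Both $s$ and $w$ are continuous increasing functions of $\theta$, and $\theta\mapsto s$ is a bijection of $(0,\infty)$ onto itself. The numbers
$$d=1-(1-w)r(w)=\frac{w-h(w)}{w\,g(w)},\qquad \kappa=\frac{d}{(1-\rho)(1-w)}=\frac1{1-\rho}\Big(\frac1{1-w}-r(w)\Big)$$
are positive.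

**Proof.** Because $0\le 1-e^{-xS}\le xS$, and $P(S>0)>0$, we have $0<h(x)\le\rho x<x$; and $h<1$ because $g>0$. This gives the ranges of $w$ and $s$. Next, $h'(x)=E[Se^{-xS}]\in(0,\rho]$, so $h$ increases and $\varphi(\theta)=\theta-h(\theta)$ satisfies $\varphi(0)=0$, $\varphi'\ge 1-\rho>0$; hence $\varphi$ is an increasing bijection of $(0,\infty)$. The two formulas for $d$ agree because
$$w\,g(w)-(1-w)h(w)=w\big(g(w)+h(w)\big)-h(w)=w-h(w),$$
and $w-h(w)>0$. $\square$

What is this for? We shall take a queue with service time $S$ and express the variance of the number of departures through its transform. That variance will turn out to be "as for a Poisson process" exactly when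
$$u(\theta)=\kappa\,u(s)+u(w)\qquad\text{for all }\theta>0,$$
an equation that ties the value of $u$ at one point to its values at two *smaller* points, with *positive* coefficients. From it we shall deduce $u\equiv0$.

We need the behavior of $u$ at $0$.

**Lemma 2.** As $x\downarrow 0$, $u(x)\to0$ and
$$\lim_{x\downarrow 0}\frac{u(x)}x=a:=\rho^2-\tfrac12ES^2=\frac{\rho^2}2\,(1-c_S^2)\in[-\infty,\infty),\qquad c_S^2=\frac{\mathrm{Var}\,S}{(ES)^2}\in[0,\infty]. \tag{3}$$

**Proof.** Monotone convergence gives $h(x)/x=E[(1-e^{-xS})/x]\to\rho$, and $g(x)\to1$; so $r\to\rho$ and $u\to0$. Put $k(x)=\rho-h(x)/x$. Then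
$$u=\frac{h/x-\rho g}{g}=\frac{(\rho-k)-(\rho-\rho h)}{g}=\frac{\rho h-k}{g}.$$
Moreover $k(x)/x=E[(e^{-xS}-1+xS)/x^2]=E[S^2\psi(xS)]$, where $\psi(y)=(e^{-y}-1+y)/y^2=\int_0^1(1-v)e^{-yv}\,dv$ by Taylor's formula. As $y\downarrow0$, $\psi(y)$ increases to $\frac12$, so by monotone convergence $k(x)/x\to\frac12ES^2\in(0,\infty]$. Dividing the formula for $u$ by $x$ gives (3). The second form of $a$ follows from $ES^2=\rho^2(1+c_S^2)$. $\square$

Check with Erlang-2: $c_S^2=\frac12$ gives $a=\rho^2/4$, in agreement with $u(x)=\rho^2x/4$.

## 2. Stationary M/G/1 queues whose output variance is $\lambda t$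

Customers arrive in a Poisson process of rate $\lambda>0$. One server works whenever customers are present, in first-in-first-out order. (Any work-conserving, non-preemptive discipline whose choice of the next customer does not depend on service times gives the same departure process.) Service times are i.i.d. with distribution function $G$, not concentrated at $0$, and mean $1/\mu$, with $\rho=\lambda/\mu<1$. The queue is stationary: the initial state, consisting of the number of customers in the system and the residual service time of the customer in service, if any, has the steady-state law. $D(t)$ is the number of departures during $[0,t]$.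

For the M/M/1 queue ($G$ exponential), Burke's theorem says that $D$ is a Poisson process of rate $\lambda$, so $\mathrm{Var}\,D(t)=\lambda t$. It is known that a Poisson output characterizes M/M/1 among stationary M/G/1 queues. Daley's conjecture asks for far less than a Poisson output: does the *variance function alone* characterize M/M/1? The problem is taken from the text "Unpublished (Has Some Errors)", https://people.smp.uq.edu.au/YoniNazarathy/pub/0660.pdf. The answer is yes.

**Theorem 1 (Daley's conjecture).** If a stationary M/G/1 queue with $\rho<1$ satisfies $\mathrm{Var}\,D(t)=\lambda t$ for all $t\ge0$, then $G$ is exponential.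

No moment assumption beyond $\rho<1$ is made; $ES^2=\infty$ and $G(0)>0$ are allowed. Simultaneous events are counted one at a time in their natural order: a customer with zero service time arrives and then departs, and several departures at one instant are ordered successively. We take $1/\lambda$ as unit of time, that is, **$\lambda=1$ from now on**. Then $\rho=ES$, and the notation of Section 1 applies.

A case that can be settled by hand is constant service $S=\rho$. For $t<\rho$ at most one departure can occur in $(0,t]$, since two successive departures are at least one service time apart. So $D(t)$ is a Bernoulli variable. Its mean is $t$ (we prove $ED(t)=t$ below), hence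
$$\mathrm{Var}\,D(t)=t(1-t)<t\qquad(0<t<\rho).$$
The M/D/1 queue therefore fails the hypothesis of Theorem 1, as the theorem demands. The same argument applies when $S$ is bounded below by a positive constant. When $S$ can be small, a formula for the variance is needed.

## 3. The variance as an integral of $U$

The purpose of this section is to write $\mathrm{Var}\,D(t)$ in terms of the expected number of departures *following a typical departure*.

**Step 1: a Markov property at departures.** We build the process from the initial state, the Poisson arrivals, and i.i.d. service times assigned to the services begun after time $0$ in order of commencement, all independent. Let $N(t)$ be the number in system (right-continuous), $T_1\le T_2\le\cdots$ the departure epochs, and $X_i$ the number of customers left behind by the $i$-th departure. Fix $i$ and consider the filtration generated by the initial state, by the service times of the services begun up to and including the one ending at $T_i$, and by the arrivals up to time $t$. These data decide whether $T_i\le t$, so $T_i$ is a stopping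 time. The arrivals form a Poisson process relative to this filtration, so by the strong Markov property the arrivals after $T_i$ form a fresh Poisson process. The service times of later services are independent of everything else used, so they are fresh i.i.d. variables. Hence, given the history up to the $i$-th departure, the future depends on it only through $X_i$. (If $X_i\ge1$, a new service starts at once; if $X_i=0$, the server first waits an $\mathrm{Exp}(1)$ time.)

**Step 2: finite moments, and no departures at fixed times.** The first departure may end the residual service, but each further departure needs a full service time. So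
$$D(t)\le 1+\#\{n\ge1:S_1+\dots+S_n\le t\}$$
with $S_j$ i.i.d. copies of $S$. By Markov's inequality $P(S_1+\dots+S_n\le t)\le e^{t}g(1)^n$ with $g(1)<1$. Thus the count on the right has a geometric tail, and all moments of $D(t)$ are finite.

By stationarity, the expected number of departures at a fixed epoch $x>0$ does not depend on $x$. Infinitely many epochs of $(0,1]$ contribute to $ED(1)<\infty$, so this number is $0$. At epoch $0$ there is no departure either: at a time $x>0$, after the events at $x$ have been carried out, a customer in service has a positive residual time, and the initial state has the same law. So $D(t)$ counts departures in $(0,t]$ almost surely.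

**Step 3: the rate of departures leaving $k$ customers.** Let $\pi$ be the law of $N(t)$, which does not depend on $t$, and let $m_k(t)=E\#\{i:T_i\le t,\ X_i=k\}$. We show
$$m_k(t)=\pi_k t,\qquad ED(t)=t.$$
By stationarity $m_k$ is additive; it is also nondecreasing, so $m_k(t)=m_k(1)t$.

Now count arrivals. Almost surely no arrival coincides with the end of a service of positive length: given the start of the service and its length, the later arrivals are Poisson and avoid any given instant. The same holds for the initial residual service. So an arrival at $x$ finds exactly $N(x-)$ customers. Relative to the filtration of the initial state, all service times and the arrivals up to $t$, the arrivals are Poisson of rate $1$ and $N(x-)$ is predictable. So the expected number of arrivals in $(0,t]$ finding $k$ customers is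
$$E\int_0^t\mathbf 1\{N(x-)=k\}\,dx=\int_0^tP(N(x)=k)\,dx=\pi_kt,$$
where we used that $N(x-)=N(x)$ except at countably many $x$.

In the ordered sequence of unit jumps of the number in system, the up-jumps $k\to k+1$ (arrivals finding $k$) and the down-jumps $k+1\to k$ (departures leaving $k$) alternate. Their numbers up to time $t$ differ by at most $1$. Therefore $|m_k(1)t-\pi_kt|\le1$ for all $t$, so $m_k(1)=\pi_k$. Summing over $k$ gives $ED(t)=t$.

**Step 4: the Pollaczek–Khinchine formula.** We need the generating function of $\pi$. Let $p_{kl}=P(X_{i+1}=l\mid X_i=k)$ and $P=(p_{kl})$. By Step 1, $\sum_km_k(t)p_{kl}=E\#\{i:T_i\le t,\ X_{i+1}=l\}$. This counts the indices $j\in\{2,\dots,D(t)+1\}$ with $X_j=l$, while $m_l(t)$ counts those in $\{1,\dots,D(t)\}$; the two differ by at most $1$. Dividing by $t$ and letting $t\to\infty$ gives $\pi=\pi P$.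

Also $X_{i+1}=X_i-1+\mathbf 1\{X_i=0\}+A$, where $A$, the number of arrivals during a service, is independent of $X_i$ and $Ez^A=E e^{-S(1-z)}=g(1-z)$. So $\Pi(z)=\sum_k\pi_kz^k$ satisfies
$$\Pi(z)=g(1-z)\Big[\pi_0+\frac{\Pi(z)-\pi_0}{z}\Big]\qquad(0<z<1),$$
that is, $\Pi(z)\,(g(1-z)-z)=\pi_0(1-z)g(1-z)$. Here $g(1-z)-z=(1-z)-h(1-z)\ge(1-\rho)(1-z)>0$, and $(g(1-z)-z)/(1-z)\to1-\rho$ as $z\uparrow1$. Since $\Pi(z)\to1$, we get $\pi_0=1-\rho$ and
$$\Pi(z)=\frac{(1-\rho)(1-z)g(1-z)}{g(1-z)-z},\qquad 0<z<1. \tag{4}$$

**Step 5: the variance.** Let $U_k(y)$ be the expected number of departures in $[0,y]$ after a departure at time $0$ that leaves $k$ customers, that departure not counted. Let $U=\sum_k\pi_kU_k$. The quantity $\frac12D(t)(D(t)-1)$ counts pairs $i<j$ with $T_j\le t$. By Step 1, given the history with $T_i\le t$ and $X_i=k$, the expected number of $j>i$ with $T_j\le t$ is $U_k(t-T_i)$. All terms are nonnegative, so we may sum over $i$ and use Step 3: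
$$\tfrac12E[D(t)(D(t)-1)]=\sum_k\int_0^tU_k(t-x)\,m_k(dx)=\int_0^tU(y)\,dy .$$
Since $ED(t)=t$ and $t^2=2\int_0^ty\,dy$,
$$\mathrm{Var}\,D(t)=t+2\int_0^t\big(U(y)-y\big)\,dy. \tag{5}$$
The function $U$ is nondecreasing, and $U(y)\le E\#\{n\ge1:S_1+\dots+S_n\le y\}<\infty$. It is right-continuous, by dominated convergence applied to the counts.

Two hand checks. For constant service, $U(y)=0$ for $y<\rho$, and (5) returns $\mathrm{Var}\,D(t)=t-t^2$. If $G(0)>0$, then
$$U(0)\ge P(X_0\ge1)\,P(S=0)=\rho\,G(0)>0\qquad (X_0\sim\pi),$$
because a waiting customer with zero service time leaves at once. So the right derivative of the variance at $0$, which is $1+2U(0)$, exceeds $1$.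

## 4. The Laplace transform of $U$

Let $F(s)=\int_{[0,\infty)}e^{-sy}\,dU(y)$ for $s>0$, including the atom $U(0)$. The purpose of this section is an explicit formula for $F$.

Start at $T_0=0$ just after a departure, with $X_0\sim\pi$, and let now $T_1\le T_2\le\cdots$ be the following departures. Then $F(s)=\sum_{n\ge1}Ee^{-sT_n}$. Since $T_n\ge S_1+\dots+S_n$, we get $F(s)\le\sum_{n\ge1}g(s)^n=g(s)/(1-g(s))<\infty$. By Fubini, $\int_0^\infty e^{-sy}U(y)\,dy=F(s)/s$, and so (5) gives
$$\int_0^\infty e^{-st}\big(\mathrm{Var}\,D(t)-t\big)\,dt=\frac2s\int_0^\infty e^{-sy}(U(y)-y)\,dy=\frac{2}{s^2}\Big(F(s)-\frac1s\Big). \tag{6}$$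

**Step 1: the busy period.** A busy period starts when a customer arrives in an empty system and ends with the first departure leaving the system empty. Let $B$ be its length (possibly infinite) and $\Gamma(s)=Ee^{-sB}$, $s>0$. With probability $g(1)>0$ nobody arrives during the first service, so $P(B<\infty)>0$ and $\Gamma(s)>0$. Since $B\ge S$, $\Gamma(s)\le g(s)<1$. The length does not depend on the order of service, so we may let each customer who arrives during the first service be followed by the sub-busy period which that customer generates. Given that the first service lasts $x$, there are Poisson($x$) such customers, with independent sub-busy periods distributed as $B$. Hence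
$$\Gamma(s)=E\,e^{-sS-S(1-\Gamma(s))}=g\big(s+1-\Gamma(s)\big). \tag{7}$$

**Step 2: a recursion over departures.** The increment $T_{n+1}-T_n$ is a service time, plus an independent $\mathrm{Exp}(1)$ idle time if $X_n=0$. Since $1-\frac1{1+s}=\frac s{1+s}$,
$$Ee^{-sT_{n+1}}=g(s)\Big[Ee^{-sT_n}-\frac{s}{1+s}E(e^{-sT_n};X_n=0)\Big],\qquad n\ge0.$$
Summing over $n\ge0$, with $Q=\sum_{n\ge0}E(e^{-sT_n};X_n=0)\le1+F(s)<\infty$,
$$F=g\,(1+F)-g\,\frac{s}{1+s}\,Q .$$

**Step 3: the visits to the empty state.** From $k$ customers, the first index $n\ge0$ with $X_n=0$ is reached after $k$ independent busy periods, so the corresponding epoch has transform $\Gamma^k$; averaging over $X_0\sim\pi$ gives $\Pi(\Gamma)$. Successive such epochs are separated by an idle time plus a busy period, with transform $\frac{\Gamma}{1+s}$. Summing the geometric series,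
$$Q=\frac{\Pi(\Gamma)}{1-\Gamma/(1+s)}=\Pi(\Gamma)\,\frac{1+s}{s+1-\Gamma}.$$
Inserting this in Step 2 and solving for $F$,
$$F(s)=\frac{g(s)}{1-g(s)}\Big(1-\frac{s\,\Pi(\Gamma(s))}{s+1-\Gamma(s)}\Big). \tag{8}$$

## 5. The three-point identity

This section rewrites (8) in terms of $u$. The split (2) is already present in (7). Given $s>0$, put $\theta=s+1-\Gamma(s)>0$. By (7), $\Gamma(s)=g(\theta)$, so $1-\Gamma(s)=h(\theta)=w$ and $s=\theta-w$. Thus $\theta$ is the number that the bijection of Lemma 1 attaches to $s$.

Now translate the ingredients of (8).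

- With $z=\Gamma=1-w$ in (4): $\displaystyle \Pi(\Gamma)=\frac{(1-\rho)\,w\,g(w)}{g(w)-1+w}=\frac{(1-\rho)\,w\,g(w)}{w-h(w)}=\frac{1-\rho}{d}$.
- Since $g(\theta)=1-w$, we have $h(\theta)/\theta=g(\theta)r(\theta)=(1-w)r(\theta)$, so $\displaystyle \frac s\theta=1-(1-w)r(\theta)$.
- By (1), $\displaystyle \frac{g(s)}{1-g(s)}=\frac1{s\,r(s)}$.

So (8) says $s\,r(s)F(s)=1-\frac{s}{\theta}\cdot\frac{1-\rho}{d}$, and hence
$$s\,r(s)\Big(F(s)-\frac1s\Big)=1-r(s)-\frac{(1-\rho)\,s}{\theta\,d}=1-r(s)-\frac{(1-\rho)\big(1-(1-w)r(\theta)\big)}{d}. \tag{9}$$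
Multiply the right side by $d$ and insert $r=\rho+u$ at $s$ and at $\theta$. It becomes
$$(1-\rho)d-u(s)\,d-(1-\rho)\big(1-(1-w)\rho\big)+(1-\rho)(1-w)u(\theta).$$
Since $d=1-(1-w)\rho-(1-w)u(w)$, the first and third terms add up to $-(1-\rho)(1-w)u(w)$. With $d=(1-\rho)(1-w)\kappa$ the whole expression equals $(1-\rho)(1-w)\big[u(\theta)-u(w)-\kappa u(s)\big]$. Dividing by $d$ we obtain the following.

**Proposition 3.** For every $\theta>0$, with $s,w,\kappa$ as in Section 1,
$$F(s)-\frac1s=\frac{u(\theta)-\kappa\,u(s)-u(w)}{\kappa\,s\,r(s)},\qquad \kappa=\frac1{1-\rho}\Big(\frac1{1-w}-r(w)\Big)>0. \tag{10}$$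

For exponential service, $u\equiv0$, so $F(s)=1/s$, hence $U(y)=y$ and $\mathrm{Var}\,D(t)=t$, as Burke's theorem requires.

For Erlang-2 service, $u(x)=\rho^2x/4$ and $\theta=s+w$ give
$$u(\theta)-\kappa u(s)-u(w)=\tfrac{\rho^2}4\,s\,(1-\kappa).$$
Here $\frac1{1-w}>1+w>1+\frac{\rho^2w}{4}$, so $\frac1{1-w}-r(w)=\frac1{1-w}-\rho-\frac{\rho^2w}4>1-\rho$, that is, $\kappa>1$. Thus $F(s)<1/s$ for every $s>0$, and by (6) the Erlang-2 queue has $\mathrm{Var}\,D(t)<t$ for some $t$.

## 6. Expansion at $\theta=0$ leaves one parameter free

Under the hypothesis of Theorem 1, (5) gives $\int_0^t(U(y)-y)\,dy=0$ for all $t$. Hence $U(y)=y$ for almost every $y$, and by right-continuity for every $y\ge0$. So $F(s)=1/s$, and (10) becomes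
$$u(\theta)=\kappa\,u(s)+u(w)\qquad\text{for all }\theta>0. \tag{11}$$

A natural first attempt is to expand (11) in powers of $\theta$ and show that all coefficients of $u$ vanish. Suppose for this that all moments of $S$ are finite, so that $u$ has an expansion $u(x)\sim ax+b_2x^2+b_3x^3+\cdots$ at $0$. We have $w=\rho\theta+O(\theta^2)$ and $s=(1-\rho)\theta+O(\theta^2)$, and
$$\kappa=\frac{1-\rho+(1-a)w+o(\theta)}{1-\rho}=1+\frac{\rho(1-a)}{1-\rho}\,\theta+o(\theta).$$

At first order, (11) reads $a=(1-\rho)a+\rho a$. This is true for every $a$.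

At second order the linear parts contribute $a(\theta-s-w)=0$, and what remains is
$$b_2\big(1-(1-\rho)^2-\rho^2\big)=a\cdot\frac{\rho(1-a)}{1-\rho}\cdot(1-\rho),\qquad\text{that is,}\qquad b_2=\frac{a(1-a)}{2(1-\rho)}.$$

The higher orders behave in the same way. Since $g=1/(1+xr)$, we have $h(\theta)=\theta r(\theta)/(1+\theta r(\theta))$. So the coefficients of $w$, $s$ and $\kappa$ that enter at order $\theta^n$ involve only $a,b_2,\dots,b_{n-1}$ (the coefficients of order $n$ in $s$ and $w$ enter only through $a(\theta-s-w)=0$). Hence order $n$ has the form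
$$b_n\big(1-(1-\rho)^n-\rho^n\big)=\text{an expression in }\rho,a,b_2,\dots,b_{n-1},\qquad n\ge2,$$
and the factor on the left is positive because $\rho^n<\rho$ and $(1-\rho)^n<1-\rho$.

So the expansion at $0$ determines every later coefficient from $a$, but it imposes no condition on $a$. This is where the attempt stops, apart from the moments that it had to assume. Some information on $u$ away from $0$ must exclude $a\ne0$. What the expansion ignores is that (11) has positive coefficients and that $s,w<\theta$, so a sign of $u$ near $0$ propagates to all of $(0,\infty)$; the sign can then be tested as $\theta\to\infty$.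

## 7. Proof of Theorem 1: contraction at $0$, sign at infinity

Assume $\mathrm{Var}\,D(t)=t$ for all $t\ge0$. As shown in Section 6, $U(y)=y$ for all $y\ge0$, $F(s)=1/s$, and (11) holds.

**Step 1: there is no atom at $0$.** This is needed in Step 5. We saw after (5) that $U(0)\ge\rho\,G(0)$. Since $U(0)=0$, $G(0)=0$.

**Step 2: local estimates when $a=0$.** We show that, if $a=0$, there are $\delta>0$, $C<\infty$ and $q<1$ with
$$\kappa\le1+C\theta,\qquad \max(s,w)\le q\,\theta\qquad(0<\theta\le\delta). \tag{12}$$
By Lemma 2, $u(x)=o(x)$. Recall $w\le\rho\theta$. For small $\theta$ we have $w\le\frac12$, so $\frac1{1-w}\le1+2w$, and $|u(w)|\le w$. Hence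
$$\kappa=\frac1{1-\rho}\Big(\frac1{1-w}-\rho-u(w)\Big)\le\frac{1-\rho+3w}{1-\rho}\le1+\frac{3\rho}{1-\rho}\,\theta .$$
Also $s/\theta=1-h(\theta)/\theta\to1-\rho$, so $s\le(1-\rho/2)\theta$ for small $\theta$. Take $q=\max(\rho,1-\rho/2)$. Only $a=0$ was used here, not (11).

**Step 3: if $a=0$, then $u\equiv0$.** Let $M(x)=\sup_{0<y\le x}|u(y)|/y$. It is finite and nondecreasing, and $M(x)\to0$ as $x\downarrow0$ by (3). For $\theta\le x\le\delta$, (11) and (12) give
$$\frac{|u(\theta)|}\theta\le\kappa\,\frac s\theta\cdot\frac{|u(s)|}s+\frac w\theta\cdot\frac{|u(w)|}w\le(1+Cx)\,\frac{s+w}\theta\,M(qx)=(1+Cx)\,M(qx).$$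
So $M(x)\le(1+Cx)M(qx)$ for $x\le\delta$. Iterating $n$ times,
$$M(x)\le\prod_{j=0}^{n-1}(1+Cq^jx)\;M(q^nx)\le e^{Cx/(1-q)}M(q^nx)\longrightarrow0\qquad(n\to\infty).$$
Hence $u=0$ on $(0,\delta]$. By analyticity $u\equiv0$, and $G$ is exponential.

It remains to show that $a\ne0$, including $a=-\infty$, is impossible. Suppose $a\ne0$ and let $\sigma\in\{1,-1\}$ be its sign. By (3), $\sigma u>0$ on some interval $(0,\varepsilon)$.

**Step 4: the sign propagates, that is, $\sigma u>0$ on $(0,\infty)$.** Otherwise, by continuity, $u$ has a first zero $z>0$, and $\sigma u>0$ on $(0,z)$. Apply (11) at $\theta=z$. Since $s,w\in(0,z)$ and $\kappa>0$,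
$$0=\sigma u(z)=\kappa\,\sigma u(s)+\sigma u(w)>0,$$
a contradiction.

**Step 5: contradiction at infinity.** Let $\theta\to\infty$. Then $s=\theta-w>\theta-1\to\infty$ and $s/\theta\to1$. By Step 1, $w=h(\theta)\to1-G(0)=1$. So $r(w)\to r(1)$ and $d=1-(1-w)r(w)\to1$. Since $F(s)=1/s$, (9) reads
$$\big(1-r(s)\big)\,d=(1-\rho)\,\frac s\theta .$$
The right side tends to $1-\rho$, so $r(s)\to\rho$. As $s$ runs continuously to $\infty$ together with $\theta$, this means $u(x)\to0$ as $x\to\infty$. Now (11) gives
$$\kappa\,\sigma u(s)=\sigma u(\theta)-\sigma u(w)\longrightarrow 0-\sigma u(1)<0,$$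
where the sign comes from Step 4 at the point $1$. But the left side is positive by Step 4. This is a contradiction.

So $a=0$, and by Step 3 $G$ is exponential. $\blacksquare$

Together with Burke's theorem, this shows that among stationary M/G/1 queues with $\rho<1$, $\mathrm{Var}\,D(t)=\lambda t$ for all $t\ge0$ holds exactly for M/M/1.

## 8. One-sided inequalities for the variance

Steps 3 and 4 used positivity of the coefficients, which suggests replacing (11) by an inequality. The following result is not used for Theorem 1.

**Theorem 2 (one-sided characterization).** Consider a stationary M/G/1 queue with $\rho<1$.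

(A) If $c_S^2\le1$ and $\mathrm{Var}\,D(t)\ge\lambda t$ for all $t$, then $G$ is exponential.

(B) If $c_S^2\ge1$ and $\mathrm{Var}\,D(t)\le\lambda t$ for all $t$, then $G$ is exponential.

It suffices that the inequality hold for Laplace transforms: $\int_0^\infty e^{-st}\,\mathrm{Var}\,D(t)\,dt\ge\lambda/s^2$ (respectively $\le$) for all $s>0$.

Equivalently, for nonexponential $G$: $\mathrm{Var}\,D(t)<\lambda t$ for some $t$ whenever $c_S^2\le1$, and $\mathrm{Var}\,D(t)>\lambda t$ for some $t$ whenever $c_S^2\ge1$. The Erlang-2 computation after (10) is an instance of the first statement.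

**Proof.** Again $\lambda=1$. Let $\sigma=1$ in case (A), $\sigma=-1$ in case (B), and $v=\sigma u$. Since $\int_0^\infty e^{-st}t\,dt=1/s^2$, (6) shows that either form of the hypothesis gives $\sigma(F(s)-1/s)\ge0$ for all $s>0$. By (10), in which $\kappa\,s\,r(s)>0$,
$$v(\theta)\ge\kappa\,v(s)+v(w)\qquad\text{for all }\theta>0. \tag{13}$$
By (3), $\lim_{x\downarrow0}v(x)/x=\sigma a\in[0,\infty]$.

**Step 1: $v\ge0$ near $0$.** This is clear if $\sigma a>0$. If $a=0$, we run the contraction on the negative part of $v$. Let $n(x)=\max(0,-v(x)/x)$ and $M(x)=\sup_{0<y\le x}n(y)$, so that $M(x)\to0$ as $x\downarrow0$. From (13), $-v(\theta)\le\kappa s\,n(s)+w\,n(w)$, and therefore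
$$n(\theta)\le\kappa\,\frac s\theta\,n(s)+\frac w\theta\,n(w).$$
The estimates (12) are available because $a=0$. So for $\theta\le x\le\delta$ the right side is at most $(1+Cx)\frac{s+w}{\theta}M(qx)$, which gives $M(x)\le(1+Cx)M(qx)$. Iterating, $M(x)\le e^{Cx/(1-q)}M(q^nx)\to0$. Hence $M=0$ on $(0,\delta]$, that is, $v\ge0$ there.

**Step 2: $v\ge0$ on $(0,\infty)$.** Let $x^*=\sup\{x:v\ge0\text{ on }(0,x]\}$, which is positive by Step 1, and suppose $x^*<\infty$. By continuity $v\ge0$ on $(0,x^*]$. At $\theta=x^*$ both $s$ and $w$ are less than $x^*$. As they depend continuously on $\theta$, there is $\eta>0$ with $s,w<x^*$ for all $\theta\in[x^*,x^*+\eta]$. Then (13) gives $v\ge0$ on $[x^*,x^*+\eta]$, contradicting the choice of $x^*$.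

**Step 3: $G(0)=0$.** This will make $\kappa$ tend to infinity in Step 4. Suppose $G(0)>0$. In case (A), $g(x)\to G(0)>0$ as $x\to\infty$, so $r(x)=h(x)/(xg(x))\to0$ and $v=u\to-\rho<0$, contradicting Step 2. In case (B), $F(s)\ge U(0)\ge\rho\,G(0)>0$ for all $s$, contradicting $F(s)\le1/s$ for large $s$.

**Step 4: $v=0$ near infinity.** We play a growth bound on $v$ against the factor $\kappa$. Choose $c>0$ with $G(c)>0$. Then $g(x)\ge G(c)e^{-cx}$, so for $x\ge1$
$$u(x)\le r(x)\le\frac1{x\,g(x)}\le\frac{e^{cx}}{G(c)},\qquad\text{while}\qquad -u(x)\le\rho\le\frac{e^{cx}}{G(c)}.$$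
So in either case $v(x)\le C'e^{cx}$ for $x\ge1$, with $C'=1/G(c)$.

As $s\to\infty$, also $\theta\to\infty$, and $w=h(\theta)\to1$ by Step 3, so $\kappa=\frac1{1-\rho}\big(\frac1{1-w}-r(w)\big)\to\infty$, since $r(w)\to r(1)<\infty$. Take $s^*\ge1$ with $\kappa\ge2e^c$ whenever $s\ge s^*$. Let $s_0\ge s^*$ and define $s_{n+1}$ as the $\theta$ that belongs to $s=s_n$. Since $\theta=s+w$ with $w\in(0,1)$, we have $s_n<s_{n+1}\le s_n+1$. By (13) and $v\ge0$ (Step 2),
$$v(s_{n+1})\ge\kappa\,v(s_n)+v(w)\ge2e^c\,v(s_n).$$
Therefore $(2e^c)^n\,v(s_0)\le v(s_n)\le C'e^{c(s_0+n)}$, that is, $v(s_0)\le2^{-n}C'e^{cs_0}$ for all $n$. Since $v(s_0)\ge0$, $v(s_0)=0$.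

Thus $u=0$ on $[s^*,\infty)$; by analyticity $u\equiv0$, and $G$ is exponential. $\blacksquare$

## 9. Linear variance and uncorrelated increments

**Corollary 3.** Assume $G(0)=0$ or $ES^2<\infty$. If $\mathrm{Var}\,D(t)=ct$ for all $t\ge0$ and some constant $c$, equivalently if $D$ has uncorrelated increments, then $c=\lambda$ and $G$ is exponential.

**Proof.** Again $\lambda=1$. Write $V(t)=\mathrm{Var}\,D(t)$.

**Step 1: the two hypotheses are equivalent.** By stationarity, the increments of $D$ over the adjacent intervals $(0,t]$ and $(t,t+y]$ have covariance $\frac12\big(V(t+y)-V(t)-V(y)\big)$. If adjacent increments are uncorrelated, $V$ is additive; it is continuous by (5), hence linear. Conversely, if $V$ is linear, adjacent increments are uncorrelated. For disjoint intervals $I$ and $K$ separated by a gap $J$, the increments over $I$ and $J\cup K$, and those over $I$ and $J$, are uncorrelated; by additivity of covariances, so are those over $I$ and $K$.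

**Step 2: the form of $U$.** If $V(t)=ct$, then (5) gives $2\int_0^t(U(y)-y)\,dy=(c-1)t$ for all $t$. By right-continuity
$$U(y)=y+\beta\quad(y\ge0),\qquad \beta=\frac{c-1}2=U(0).$$
We must show $\beta=0$.

**Step 3: $\beta=0$.** If $G(0)=0$, no departure can follow another at the same instant, so $\beta=U(0)=0$.

If $ES^2<\infty$, then $F(s)=\frac1s+\beta$, and (10) becomes
$$u(\theta)-\kappa u(s)-u(w)=\beta\,\kappa\,s\,r(s).$$
Divide by $\theta$ and let $\theta\downarrow0$. Here $w/\theta=h(\theta)/\theta\to\rho$, $s/\theta\to1-\rho$, $r(s)\to\rho$, $r(w)\to\rho$, hence $\kappa\to\frac{1-\rho}{1-\rho}=1$; and $u(x)/x\to a$, which is finite. We get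
$$a-(1-\rho)a-\rho a=\beta\,\rho(1-\rho).$$
The left side is $0$. The cancellation that made the expansion of Section 6 uninformative at first order is here what yields $\beta=0$.

In both cases $c=1$, and Theorem 1 shows that $G$ is exponential. $\blacksquare$

Whether $\mathrm{Var}\,D(t)=ct$ with $c>\lambda$ can occur when both $G(0)>0$ and $ES^2=\infty$ is not settled by this argument. It does not bear on Theorem 1, where $c=\lambda$.
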